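\title{The Brjuno condition for non-resonant vector fields is sharp exactly in dimension two}

\begin{abstract}
Let $A=\operatorname{diag}(\lambda_1,\dots,\lambda_n)$ be non-resonant. If $\lambda$ satisfies the Brjuno condition, then every analytic vector field on $(\mathbb C^n,0)$ with linear part $A$ has a convergent linearizing transformation. We prove that the converse holds for $n=2$ and fails for every $n\ge3$. For $n\ge 3$ we give an arithmetic condition that allows exponentially small divisors and still forces convergence, and we construct explicit non-Brjuno vectors that satisfy it; this part is self-contained and rests on an estimate for sums of small divisors over trees. For $n=2$ we realize the quadratic polynomial $e^{2\pi\mathrm i\rho}z+z^2$ as the holonomy of a saddle and apply Yoccoz's theorem.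
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Fix $n\ge2$. Let $\mathbb N=\{0,1,2,\dots\}$ and let $e_1,\dots,e_n$ be the unit vectors. For $\nu\in\mathbb Z^n$ and $\lambda\in\mathbb C^n$ we write $|\nu|=\nu_1+\dots+\nu_n$ (the entries are added with their signs) and $\langle\lambda,\nu\rangle=\sum_i\nu_i\lambda_i$. We consider analytic vector fields
\[
X(x)=Ax+f(x),\qquad A=\operatorname{diag}(\lambda_1,\dots,\lambda_n),\qquad f_j(x)=\sum_{|l|\ge2}f_{l,j}\,x^l ,
\]
on a neighborhood of $0\in\mathbb C^n$. To linearize $X$ is to find $U(x)=x+u(x)$, with $u_j=\sum_{|k|\ge2}u_{k,j}x^k$, such that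
\begin{equation}\label{eq:conj}
DU(x)\,Ax=X(U(x)).
\end{equation}
If $U$ converges, it maps the solutions of $\dot x=Ax$ to those of $\dot x=X(x)$. (The opposite convention replaces $U$ by $U^{-1}$, which converges if and only if $U$ does.) Comparing the coefficients of $x^k$ in the $j$th component of \eqref{eq:conj} gives
\begin{equation}\label{eq:rec0}
\bigl(\langle\lambda,k\rangle-\lambda_j\bigr)\,u_{k,j}=[f_j(x+u)]_k ,
\end{equation}
where $[\,\cdot\,]_k$ denotes the coefficient of $x^k$. The right side involves only coefficients of $u$ of degree less than $|k|$. We call $\lambda$ \emph{non-resonant} if $\langle\lambda,k\rangle\ne\lambda_j$ for all $k\in\mathbb N^n$ with $|k|\ge2$ and all $j$. In that case \eqref{eq:conj} has exactly one formal solution $U$, the \emph{linearizing transformation} of $X$.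

Whether $U$ converges depends on how small the divisors in \eqref{eq:rec0} become. For $m\ge2$ let
\[
\omega(m)=\min\bigl\{|\langle\lambda,k\rangle-\lambda_j| : k\in\mathbb N^n,\ 2\le|k|\le m,\ 1\le j\le n\bigr\}>0 .
\]
The vector $\lambda$ satisfies the \emph{Brjuno condition} if
\begin{equation}\label{eq:brjuno}
\sum_{\kappa=1}^\infty 2^{-\kappa}\log\frac1{\omega(2^\kappa)}<\infty .
\end{equation}
Since $\omega$ is non-increasing, the $\kappa$th term is at least $2^{-\kappa}\log(1/\omega(2))$, so the series either converges or diverges to $+\infty$. Two simple cases satisfy \eqref{eq:brjuno}. If $\omega(m)\ge cm^{-M}$ for some $c,M>0$, the terms are $O(\kappa2^{-\kappa})$. If the convex hull of $\lambda_1,\dots,\lambda_n$ has distance $c>0$ from $0$, then $|\langle\lambda,k\rangle|\ge c|k|$, so all but finitely many divisors have modulus at least $1$ and $\omega$ is bounded below.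

It is known that under \eqref{eq:brjuno} the transformation $U$ converges for every analytic $X$ with linear part $A$. The question, taken from \cite{thesis}, is whether this condition is sharp:

\begin{quote}
\emph{Let $\lambda\in\mathbb C^n$ be non-resonant and suppose that \eqref{eq:brjuno} fails. Is there an analytic vector field with linear part $\operatorname{diag}(\lambda_1,\dots,\lambda_n)$ whose linearizing transformation diverges?}
\end{quote}

We show that the answer is yes for $n=2$, and that for every $n\ge3$ there are $\lambda$ for which it is no.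

\subsection{The cost of one small divisor}

\begin{example}\label{ex:one}
Let $\lambda$ be non-resonant, let $\nu\in\mathbb N^n$ with $q:=\nu_1\ge1$, and put $\varepsilon=\langle\lambda,\nu\rangle=\langle\lambda,\nu+e_1\rangle-\lambda_1\neq0$. For the polynomial field $X(x)=Ax+x_1x^\nu e_1$ we claim that
\[
U_1=x_1\,(1-c\,x^\nu)^{-1/q},\qquad c=q/\varepsilon,\qquad U_j=x_j\quad(j\ge2).
\]
Along a solution of $\dot x=Ax$ the monomial $\zeta=x^\nu$ satisfies $\dot\zeta=\varepsilon\zeta$. Hence $\dot U_1=U_1\bigl(\lambda_1+\frac{c\varepsilon}{q}\frac{\zeta}{1-c\zeta}\bigr)=U_1(\lambda_1+U^\nu)$, because $U^\nu=\zeta/(1-c\zeta)$. This is \eqref{eq:conj}. The series $(1-c\zeta)^{-1/q}$ has radius of convergence $|\varepsilon|/q$, so the largest polydisc $\{|x_i|<r\}$ on which $U$ converges has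
\[
\log\frac1r=\frac1{|\nu|}\log\frac1{|\langle\lambda,\nu\rangle|}+\frac{\log q}{|\nu|},\qquad 0\le\frac{\log q}{|\nu|}\le\frac1e .
\]
\end{example}

Call $\frac1{|\nu|}\log\frac1{|\langle\lambda,\nu\rangle|}$ the \emph{cost} of the divisor $\langle\lambda,\nu\rangle$. The $\kappa$th term of \eqref{eq:brjuno} is $|\nu|2^{-\kappa}$ times the cost of the smallest divisor with $|\nu|<2^\kappa$. So the Brjuno series adds up the costs met at the successive scales, which is the worst that can happen. At the other extreme only the largest cost would matter, and the relevant quantity would be $\limsup_m\frac1m\log\frac1{\omega(m)}$. The question is whether a suitable $f$ can always make the costs add.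

The following heuristic is not used in the proofs, but it explains the construction. Let $\nu$ and $\nu'$ index small divisors with $|\nu|\ll|\nu'|$. In Example~\ref{ex:one} each factor $1/\langle\lambda,\nu\rangle$ comes with a factor $x^\nu$. For the two costs to add in the coefficient whose divisor is $\langle\lambda,\nu'\rangle$, about $|\nu'|/|\nu|$ such factors must occur, so $x^{\nu'}$ should be divisible by a high power of $x^\nu$. If $n=2$ and $\lambda_1/\lambda_2=-\alpha<0$, all small divisors have $\nu$ close to the ray $\nu_2=\alpha\nu_1$, and this divisibility is automatic. If $n=3$, we can place the exponentially small divisors at vectors $\nu=(q_i,1,p_i)$. No such vector dominates twice another one, because the middle entry is $1$.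

\subsection{Results}

\begin{theorem}\label{thm:two}
Let $n=2$. For every non-resonant $\lambda\in\mathbb C^2$ that does not satisfy the Brjuno condition there is an analytic vector field with linear part $\operatorname{diag}(\lambda_1,\lambda_2)$ whose linearizing transformation diverges.
\end{theorem}

The divisors are the numbers $\langle\lambda,\nu\rangle$ with $\nu=k-e_j$, $|k|\ge2$, and these $\nu$ form the set
\[
\mathcal N=\{\nu\in\mathbb Z^n:\ \nu_i\ge-1\text{ for all }i,\ \ \nu_i=-1\text{ for at most one }i,\ \ |\nu|\ge1\}.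
\]
Write $\log^+t=\max(\log t,0)$. For $n\ge3$ we say that $\lambda\in\mathbb C^n$ satisfies \emph{condition} \eqref{eq:star} if there is $C_0\ge1$ such that for all $\nu\in\mathcal N$ we have $\langle\lambda,\nu\rangle\ne0$ and
\begin{equation}\label{eq:star}\tag{$\star$}
\log^+\frac1{|\langle\lambda,\nu\rangle|}\le
\begin{cases}
C_0\,(1+\log|\nu|), & \nu_2\in\{-1,0\},\\[2pt]
C_0\,\Bigl(\dfrac{|\nu|}{\nu_2}+\log\nu_2+1\Bigr), & \nu_2\ge1 .
\end{cases}
\end{equation}
Such a $\lambda$ is non-resonant. The first line is a polynomial lower bound for the divisors. The second allows a divisor of size $e^{-C_0|\nu|}$ when $\nu_2=1$. If $\nu$ is such an index, its multiples $d\nu$ have divisors $d\langle\lambda,\nu\rangle$ of about the same size; the ratio $|\nu|/\nu_2$ appears in \eqref{eq:star} because it does not change when $\nu$ is replaced by $d\nu$.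

\begin{theorem}\label{thm:crit}
Let $n\ge3$ and let $\lambda\in\mathbb C^n$ satisfy \eqref{eq:star}. Then the linearizing transformation of every analytic vector field with linear part $\operatorname{diag}(\lambda_1,\dots,\lambda_n)$ converges.
\end{theorem}

\begin{theorem}\label{thm:counter}
For every $n\ge3$ there are explicit $\lambda\in\mathbb C^n$, given by \eqref{eq:vector} below, that satisfy \eqref{eq:star} and do not satisfy the Brjuno condition. These $\lambda$ are non-resonant, and every analytic vector field with linear part $\operatorname{diag}(\lambda_1,\dots,\lambda_n)$ has a convergent linearizing transformation.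
\end{theorem}

Thus the Brjuno condition is sharp exactly in dimension $2$. The last theorem concerns the largest cost.

\begin{theorem}\label{thm:rate}
\begin{enumerate}
\item[(a)] Let $n\ge2$ and let $\lambda$ be non-resonant with $\limsup_m\frac1m\log\frac1{\omega(m)}=\infty$. Then some analytic vector field with linear part $\operatorname{diag}(\lambda_1,\dots,\lambda_n)$ has a divergent linearizing transformation.
\item[(b)] For $n\ge3$ and every $K>0$ there is $\lambda\in\mathbb C^n$ with $K\le\limsup_m\frac1m\log\frac1{\omega(m)}<\infty$ such that every analytic vector field with linear part $\operatorname{diag}(\lambda_1,\dots,\lambda_n)$ has a convergent linearizing transformation.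
\end{enumerate}
\end{theorem}

Section~\ref{sec:trees} proves Theorem~\ref{thm:rate}(a) and reduces convergence to a bound for products of divisors over trees. Section~\ref{sec:count} proves that bound in combinatorial form, and Section~\ref{sec:crit} deduces Theorem~\ref{thm:crit}. Section~\ref{sec:vectors} constructs the vectors of Theorems~\ref{thm:counter} and~\ref{thm:rate}(b). These sections use no external result. Section~\ref{sec:two} proves Theorem~\ref{thm:two}; apart from textbook facts it uses only Yoccoz's theorem on quadratic polynomials \cite{yoccoz}.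

\section{The recursion and its trees}\label{sec:trees}

\subsection{Unbounded costs force divergence}

\begin{proof}[Proof of Theorem~\ref{thm:rate}(a)]
For each $s\ge1$ choose $m_s$ with $\omega(m_s)\le e^{-sm_s}$, and a pair $(k^{(s)},j_s)$ at which the minimum $\omega(m_s)$ is attained. Then
\[
|\langle\lambda,k^{(s)}\rangle-\lambda_{j_s}|\le e^{-sm_s}\le e^{-s|k^{(s)}|}.
\]
These divisors tend to $0$ and none is $0$, so $|k^{(s)}|\to\infty$. Pass to a subsequence along which $|k^{(s)}|$ is strictly increasing and renumber; the bound $e^{-s|k^{(s)}|}$ persists, since renumbering lowers $s$. Let $f=\sum_sc_s\,x^{k^{(s)}}e_{j_s}$ with $c_s\in\{0,1\}$. It has at most one monomial in each degree, so it is analytic on the unit polydisc. In \eqref{eq:rec0} with $(k,j)=(k^{(s)},j_s)$ the monomial of $f$ of degree $|k^{(s)}|$ contributes $c_s$. The monomials of lower degree contribute a number $R_s$ that involves only their coefficients and coefficients of $u$ of degree less than $|k^{(s)}|$, so $R_s$ depends only on $c_1,\dots,c_{s-1}$.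 One of $|R_s|$, $|1+R_s|$ is at least $\frac12$. Choosing the $c_s$ inductively with $|c_s+R_s|\ge\frac12$ we get $|u_{k^{(s)},j_s}|\ge\frac12e^{s|k^{(s)}|}$. The coefficients of a convergent series are bounded by $M^{|k|}$ for some $M$, so $U$ diverges.
\end{proof}

\subsection{Separating the divisors from the coefficients}

Let $\lambda$ be non-resonant. We need \eqref{eq:rec0} and a variant in which $x_2$ is set to $0$. Let $I$ be either $\{1,\dots,n\}$ or $\{1,\dots,n\}\setminus\{2\}$, put $x_I=\sum_{i\in I}x_ie_i$, and let $\mathbb N^I$ be the set of $k\in\mathbb N^n$ with $k_i=0$ for $i\notin I$. We consider the formal series $u=(u_1,\dots,u_n)$, $u_j=\sum u_{k,j}x^k$ (sum over $k\in\mathbb N^I$, $|k|\ge2$), defined by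
\begin{equation}\label{eq:rec}
\langle\lambda,k-e_j\rangle\,u_{k,j}=[f_j(x_I+u)]_k\qquad(k\in\mathbb N^I,\ |k|\ge2,\ 1\le j\le n).
\end{equation}
As in the derivation of \eqref{eq:rec0}, this says that $E=x_I+u$ satisfies $DE(x_I)Ax_I=X(E(x_I))$. For $I=\{1,\dots,n\}$ we have $E=U$.

To expand the right side of \eqref{eq:rec}, write $(x_I+u)^l$ as a product of $|l|$ factors $(x_I+u)_{i_a}$, $1\le a\le|l|$, with $\sum_ae_{i_a}=l$. From each factor we take either the variable $x_{i_a}$, which is possible only if $i_a\in I$, or a term $u_{k',i_a}x^{k'}$. A \emph{decomposition} of $(k,j)$ consists of a multi-index $l$ with $f_{l,j}\ne0$ and such a choice for each factor, with total exponent $k$. We denote by $(k_t,j_t)$ the index pairs of the chosen terms of $u$, so that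
\begin{equation}\label{eq:expand}
[f_j(x_I+u)]_k=\sum_{\text{decompositions}}f_{l,j}\prod_tu_{k_t,j_t}.
\end{equation}
Since $|l|\ge2$ and each factor has degree at least $1$, we have $|l|\le|k|$, $|k_t|<|k|$, and $k_t\le k$ coordinatewise. In $k-l$ the factors from which a variable was taken cancel, so
\begin{equation}\label{eq:add}
k-e_j=(l-e_j)+\sum_t(k_t-e_{j_t}).
\end{equation}
The worst product of inverse divisors that can enter $u_{k,j}$ is defined recursively by
\[
\delta(k,j)=\frac1{|\langle\lambda,k-e_j\rangle|}\ \max_{\text{decompositions}}\ \prod_t\delta(k_t,j_t),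
\]
where an empty product is $1$ and $\delta(k,j)=0$ if $(k,j)$ has no decomposition.

\begin{lemma}\label{lem:major}
If $\delta(k,j)\le e^{M|k|}$ for some $M$ and all $(k,j)$, then $u$ converges.
\end{lemma}

\begin{proof}
Let $\hat f_j=\sum_l|f_{l,j}|x^l$. Since $\hat f$ is holomorphic near $0$ and vanishes to second order, the implicit function theorem gives a holomorphic solution $V=V(x_I)\in\mathbb C^n$ of $V=\hat f(x_I+V)$ with $V(0)=0$. It has no linear part, and by \eqref{eq:expand} its coefficients satisfy $V_{k,j}=\sum|f_{l,j}|\prod_tV_{k_t,j_t}$, with the same decompositions; in particular $V_{k,j}\ge0$. We claim that $|u_{k,j}|\le\delta(k,j)V_{k,j}$. By induction on $|k|$, \eqref{eq:rec} and \eqref{eq:expand} give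
\[
|u_{k,j}|\le\sum|f_{l,j}|\,\frac{\prod_t\delta(k_t,j_t)}{|\langle\lambda,k-e_j\rangle|}\prod_tV_{k_t,j_t}\le\delta(k,j)\sum|f_{l,j}|\prod_tV_{k_t,j_t}=\delta(k,j)V_{k,j}.
\]
Hence $u$ is majorized by $V(e^Mx_I)$.
\end{proof}

Unrolling the definition of $\delta$ produces a tree. For a node $v$ of a rooted tree $T$ let $T_v$ be the subtree formed by $v$ and its descendants.

\begin{lemma}\label{lem:tree}
Suppose $\delta(k,j)\ne0$. Then there is a finite rooted tree $T$ whose nodes $v$ carry triples $(k_v,j_v,l_v)$ with $k_v\in\mathbb N^I$, $|k_v|\ge2$ and $f_{l_v,j_v}\ne0$, the root having $(k_v,j_v)=(k,j)$, such that, with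
\[
\sigma_v=l_v-e_{j_v},\qquad\mu_v=k_v-e_{j_v}\in\mathcal N,\qquad h_v=\log^+\frac1{|\langle\lambda,\mu_v\rangle|},
\]
the following hold.
\begin{enumerate}
\item[(i)] $\log\delta(k,j)\le\sum_{v\in T}h_v$.
\item[(ii)] $|\sigma_v|\ge1$ and $\mu_v=\sum_{v'\in T_v}\sigma_{v'}$.
\item[(iii)] If $v'$ is a proper descendant of $v$, then $\nu=\mu_v-\mu_{v'}=k_v-k_{v'}-e_{j_v}+e_{j_{v'}}$ lies in $\mathcal N$, and
\[
\min(h_v,h_{v'})\le\log2+\log^+\frac1{|\langle\lambda,\nu\rangle|}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}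
Choose a maximizing decomposition of $(k,j)$, give the root the label $(k,j,l)$ and one child for each $t$. All $\delta(k_t,j_t)$ are non-zero and $|k_t|<|k|$, so we can repeat this with the children, and the process stops. Then $\delta(k,j)=\prod_v|\langle\lambda,\mu_v\rangle|^{-1}$, which gives (i). In (ii), $|\sigma_v|=|l_v|-1\ge1$, and \eqref{eq:add} says $\mu_v=\sigma_v+\sum_{v'\text{ child of }v}\mu_{v'}$, which we iterate. In (iii), $k_{v'}\le k_v$ coordinatewise, so $\nu\ge-e_{j_v}$, and $|\nu|=\sum_{v''\in T_v\setminus T_{v'}}|\sigma_{v''}|\ge1$ by (ii); hence $\nu\in\mathcal N$. Let $\eta$ be the larger of $|\langle\lambda,\mu_v\rangle|$ and $|\langle\lambda,\mu_{v'}\rangle|$. Then $\min(h_v,h_{v'})=\log^+(1/\eta)$ and $|\langle\lambda,\nu\rangle|\le2\eta$, which gives the inequality.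
\end{proof}

Part (iii) is the only interaction between divisors that we use: two nested nodes cannot both have very small divisors unless the difference of their indices has a very small divisor too.

\section{Summing heights over a tree}\label{sec:count}

By Lemmas~\ref{lem:major} and~\ref{lem:tree} we must bound $\sum_vh_v$ linearly in $|k|$. This section does so in a purely combinatorial setting. Fix $C\ge1$, and for a pair $Z=(S,W)$ with $S>0$, $W\ge1$ put
\[
H(Z)=H(S,W)=C\Bigl(\frac SW+\log(eW)\Bigr)\ \ge C.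
\]
With $S=|\nu|$, $W=\nu_2$ and $C=C_0$ this is the second line of \eqref{eq:star}. Pairs are added coordinatewise.

\begin{proposition}\label{prop:tree}
Let $T$ be a finite rooted tree. Suppose that each node $v$ carries a pair $z_v=(s_v,w_v)$ of reals with $s_v,w_v\ge1$, a height $h_v\ge0$, and one of $p$ colors. Let $Z_v=(S_v,W_v)=\sum_{v'\in T_v}z_{v'}$. Assume:
\begin{enumerate}
\item[(H1)] $h_v\le H(Z_v)$ for all $v$;
\item[(H2)] $\min(h_v,h_{v'})\le H(Z_v-Z_{v'})$ whenever $v'$ is a proper descendant of $v$ of the same color.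
\end{enumerate}
Then $\sum_{v\in T}h_v\le26\,pC\sum_{v\in T}(s_v+w_v)$.
\end{proposition}

\subsection{Chains}

The next example shows that (H1) alone is not enough and how (H2) repairs this.

\begin{example}\label{ex:chain}
Let $T$ be a chain of $m+1$ nodes of one color, with $z_v=(1,1)$ except for the bottom node, which has $z_v=(m,1)$. Then $\sum_v(s_v+w_v)=3m+1$. The node with $W_v=W$ has $S_v=m+W-1$, so (H1) alone allows
\[
\sum_vh_v=\sum_{W=1}^{m+1}H(m+W-1,W)\ge Cm\sum_{W=1}^{m+1}\frac1W\ge Cm\log m ,
\]
which is not linear in $m$. Now use (H2). Two nodes at distance $d$ have $Z_v-Z_{v'}=(d,d)$, and $H(d,d)=C(2+\log d)$. Order the heights as $h_{(0)}\ge h_{(1)}\ge\dots\ge h_{(m)}$. For $a\ge1$, two of the $a+1$ highest nodes are at distance at most $m/a$, so $h_{(a)}\le C(2+\log(m/a))$. Therefore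
\[
\sum_{a=1}^mh_{(a)}\le C\Bigl(2m+\log\frac{m^m}{m!}\Bigr)\le3Cm .
\]
Only the highest node needs (H1), which gives $h_{(0)}\le C(2m+1)$ because $(m+W-1)/W\le m$ and $\log(eW)\le W\le m+1$. The large weight $S$ is paid for once.
\end{example}

For unequal gaps the counting argument is replaced by an induction that deletes the lowest node and merges the two adjacent gaps. This requires that merging raises $H$ by a bounded amount only.

\begin{lemma}\label{lem:merge}
$H(Z+Z')\le\max(H(Z),H(Z'))+C\log2$. Consequently $H(Z_1+\dots+Z_m)\le\sum_iH(Z_i)$. Also $\log(e\sum_ia_i)\le\sum_i\log(ea_i)$ for finitely many reals $a_i\ge1$.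
\end{lemma}

\begin{proof}
Let $t=W/(W+W')$. Then $\frac{S+S'}{W+W'}=t\frac SW+(1-t)\frac{S'}{W'}$ and
\[
\log(W+W')=t\log W+(1-t)\log W'+t\log\tfrac1t+(1-t)\log\tfrac1{1-t}.
\]
The sum of the last two terms is at most $\log2$ by concavity of the logarithm. Hence $H(Z+Z')\le tH(Z)+(1-t)H(Z')+C\log2$, which gives the first claim. Since $C\log2\le C\le\min(H(Z),H(Z'))$, we get $H(Z+Z')\le H(Z)+H(Z')$, and the second claim follows by induction. The third follows by induction from $a+a'\le2aa'\le e\,aa'$.
\end{proof}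

\begin{lemma}\label{lem:chain}
Let $h_0,\dots,h_m\ge0$ and let $\Gamma_1,\dots,\Gamma_m$ be pairs in $(0,\infty)\times[1,\infty)$ such that $\min(h_a,h_b)\le H(\Gamma_{a+1}+\dots+\Gamma_b)$ for $a<b$. Then
\[
\sum_{a=0}^mh_a\le\max_ah_a+\sum_{l=1}^m\bigl(H(\Gamma_l)+C\bigr).
\]
\end{lemma}

\begin{proof}
We use induction on $m$; for $m=0$ there is nothing to prove. Let $m\ge1$, let $h_a$ be a smallest element, and delete it. The maximum does not change. If $a=0$, then $h_0=\min(h_0,h_1)\le H(\Gamma_1)$, and the induction hypothesis applies to $h_1,\dots,h_m$ with the gaps $\Gamma_2,\dots,\Gamma_m$. If $a=m$, then $h_m\le H(\Gamma_m)$ and we drop $\Gamma_m$. If $0<a<m$, comparing $h_a$ with both neighbors gives $h_a\le\min(H(\Gamma_a),H(\Gamma_{a+1}))$. The remaining sequence satisfies the hypothesis with $\Gamma_a,\Gamma_{a+1}$ replaced by the single gap $\Gamma_a+\Gamma_{a+1}$. By Lemma~\ref{lem:merge},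
\[
h_a+H(\Gamma_a+\Gamma_{a+1})+C\le H(\Gamma_a)+H(\Gamma_{a+1})+2C ,
\]
since the minimum and the maximum of two numbers add up to their sum.
\end{proof}

\subsection{Trees}

In a branching tree we apply Lemma~\ref{lem:chain} along one path from the root and treat the subtrees hanging from the path by induction. The path estimate charges an extra $H(Z_t)$ for each hanging subtree $T_t$, and these charges recur at every level. To pay them we strengthen the statement so that each subtree holds a reserve, a multiple of $H(Z_t)$. The reserves of the subtrees must also rebuild the reserve of the whole tree. This works if each hanging subtree has at most half of the total weight $W$, which dictates the choice of the path.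

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[very thick] (0,0)--(0,-3.6);
\draw (0,0)--(1.4,-0.4)--(1.1,-0.85)--(1.7,-0.85)--(1.4,-0.4);
\draw (0,-1.2)--(-1.4,-1.5)--(-1.7,-1.95)--(-1.1,-1.95)--(-1.4,-1.5);
\draw (0,-2.4)--(1.4,-2.8)--(1.1,-3.25)--(1.7,-3.25)--(1.4,-2.8);
\draw (0,-3.6)--(-1,-4.1)--(-1.3,-4.55)--(-0.7,-4.55)--(-1,-4.1);
\draw (0,-3.6)--(1,-4.1)--(0.7,-4.55)--(1.3,-4.55)--(1,-4.1);
\filldraw (0,0) circle (0.1) node[left=3pt] {$v_0$};
\filldraw[fill=white] (0,-1.2) circle (0.1) node[right=3pt] {$v_1$};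
\filldraw (0,-2.4) circle (0.1) node[left=3pt] {$v_2$};
\filldraw[fill=white] (0,-3.6) circle (0.1) node[above left=2pt] {$v_3$};
\draw[dashed] (-2.1,0.4) rectangle (2.1,-2.1);
\end{tikzpicture}
\caption{A heavy path $v_0,\dots,v_3$ whose nodes have two colors (black and white). Triangles are the light subtrees, each of weight at most half the total weight. The gap $Z_{v_0}-Z_{v_2}$ between the consecutive black nodes is the sum of the pieces inside the dashed box.}
\label{fig:heavy}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:tree}]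
Let $Z=(S,W)$ be the value of $Z_v$ at the root and $K=26\,pC$. We prove, by induction on the number of nodes,
\begin{equation}\label{eq:strong}
\sum_{v\in T}h_v\le K(S+W)-4p\,H(Z).
\end{equation}

\emph{The heavy path.} Let $v_0$ be the root. As long as $v_i$ has a child $v$ with $W_v>W/2$, let $v_{i+1}$ be that child; it is unique because sibling subtrees are disjoint. The process stops at some $v_r$, and $W/2<W_{v_i}\le W$ for all $i$. Let $t$ range over the \emph{light roots}, the children of the $v_i$ that are not on the path (Figure~\ref{fig:heavy}). All have $W_t\le W/2$. Put $\bar s=\sum_is_{v_i}$, $\bar w=\sum_iw_{v_i}\ge r+1$, and $\Sigma=\sum_tH(Z_t)$. Then $S=\bar s+\sum_tS_t$ and $W=\bar w+\sum_tW_t$.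

\emph{The sum along the path.} We claim that
\begin{equation}\label{eq:path}
\sum_{i=0}^rh_{v_i}\le2p\,H(Z)+p\,\Sigma+(p+1)C(\bar s+\bar w).
\end{equation}
Fix a color, list the path nodes of that color from the top, and let $\Gamma_l$ be the differences of consecutive values $Z_{v_i}$. By (H2), Lemma~\ref{lem:chain} applies. The maximal height is at most $C(2S/W+\log(eW))\le2H(Z)$ by (H1). Call the pairs $z_{v_i}$ and $Z_t$ \emph{pieces}. For $i<i'$ the difference $Z_{v_i}-Z_{v_{i'}}$ is the sum of $z_{v_i},\dots,z_{v_{i'-1}}$ and of the $Z_t$ for the light children $t$ of these nodes. So different $\Gamma_l$ use disjoint sets of pieces, and Lemma~\ref{lem:merge} gives $\sum_lH(\Gamma_l)\le\Sigma+\sum_iH(z_{v_i})$. Moreover $H(s,w)\le C(s+w)$, since $w\ge1$ and $\log(ew)\le w$. We add over the $p$ colors. The total number of gaps is at most $r\le\bar w$, and each contributes an additional $C$. This proves \eqref{eq:path}.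

\emph{Rebuilding the reserve.} We claim that
\begin{equation}\label{eq:reserve}
2H(Z)\le\Sigma+8C(\bar s+\bar w).
\end{equation}
Since $W\ge1$ and $W\ge2W_t$, we have $2S/W\le2\bar s+\sum_tS_t/W_t$. It remains to show $2\log(eW)\le\sum_t\log(eW_t)+8\bar w$. If $\bar w\ge W/4$, then $2\log(eW)\le2W\le8\bar w$. If $\bar w<W/4$, then $\sum_tW_t>\frac34W$, and the light roots split into two groups, each of total weight at least $W/4$: if some $W_t\ge W/4$, take this $t$ alone as the first group; otherwise add light roots one at a time until the total reaches $W/4$, at which moment it is less than $W/2$. In both cases the first group has weight at most $W/2$, so the second has weight more than $W/4$. The last claim of Lemma~\ref{lem:merge}, applied to each group, gives $\sum_t\log(eW_t)\ge2\log(eW/4)=2\log(eW)-2\log4$, and $2\log4\le8\le8\bar w$.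

\emph{The induction step.} Each subtree $T_t$ satisfies (H1) and (H2) and has fewer nodes. Adding \eqref{eq:strong} for the $T_t$ to \eqref{eq:path} and then using \eqref{eq:reserve} in the form $-3p\Sigma\le-6pH(Z)+24pC(\bar s+\bar w)$, we obtain
\begin{align*}
\sum_{v\in T}h_v&\le K(S+W)-K(\bar s+\bar w)-3p\,\Sigma+2p\,H(Z)+(p+1)C(\bar s+\bar w)\\
&\le K(S+W)-4p\,H(Z)-\bigl(K-(25p+1)C\bigr)(\bar s+\bar w).
\end{align*}
Since $K\ge(25p+1)C$, this is \eqref{eq:strong}. If there are no light roots, in particular for a single node, the argument uses no induction hypothesis, so the base case is included.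
\end{proof}

\section{Convergence under condition (\ensuremath{\star})}\label{sec:crit}

Let $\lambda$ satisfy \eqref{eq:star}, let $X=Ax+f$ be analytic, and put $C=C_0+1$. We want to apply Proposition~\ref{prop:tree} to the trees of Lemma~\ref{lem:tree} with $s_v=|\sigma_v|$ and $w_v=(\sigma_v)_2$. This needs $(\sigma_v)_2\ge1$, that is,
\begin{equation}\label{eq:normal}
f_{l,j}\ne0\ \Longrightarrow\ (l-e_j)_2\ge1 .
\end{equation}
In words, $f_j$ is divisible by $x_2$ for $j\ne2$, and $f_2$ is divisible by $x_2^2$. A general $f$ does not have this form. Steps 1 and 2 reach it by analytic changes of coordinates that involve only divisors with $\nu_2\in\{-1,0\}$, where the first line of \eqref{eq:star} applies. Step 3 uses the second line. We write $x'=(x_1,0,x_3,\dots,x_n)$.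

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
\emph{Step 1: an invariant hypersurface with linear dynamics.} Let $I=\{1,\dots,n\}\setminus\{2\}$, let $\varphi$ be the solution of \eqref{eq:rec}, and put $E(x')=x'+\varphi(x')$, so that $DE(x')Ax'=X(E(x'))$. We show that $\varphi$ converges. Take a tree from Lemma~\ref{lem:tree}, put $s_v=w_v=|\sigma_v|\ge1$, and color $v$ according to whether $j_v=2$ or $j_v\ne2$. Then $S_v=W_v=|\mu_v|$, and $H(S,S)=C(2+\log S)$. Since $(k_v)_2=0$, we have $(\mu_v)_2\in\{-1,0\}$, and the first line of \eqref{eq:star} gives (H1). For a proper descendant $v'$ of $v$ the vector $\nu=\mu_v-\mu_{v'}$ has $\nu_2=(e_{j_{v'}}-e_{j_v})_2$. If $j_v\ne2$ and $j_{v'}=2$, then $\nu_2=1$ and no polynomial bound is available; this is the reason for the colors. If $v$ and $v'$ have the same color, then $\nu_2=0$, and Lemma~\ref{lem:tree}(iii) with \eqref{eq:star} gives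
\[
\min(h_v,h_{v'})\le\log2+C_0(1+\log|\nu|)\le H(|\nu|,|\nu|)=H(Z_v-Z_{v'}).
\]
Proposition~\ref{prop:tree} with $p=2$ yields $\log\delta(k,j)\le52C\cdot2|k-e_j|\le104\,C|k|$, and $\varphi$ converges by Lemma~\ref{lem:major}.

Let $\Phi(x)=E(x')+x_2e_2$, a local biholomorphism with $D\Phi(0)=\mathrm{id}$, and let $\tilde X=(D\Phi)^{-1}X\circ\Phi=Ax+\tilde f$. At a point $x'$ the vector $Ax'$ has no $e_2$-component, so $D\Phi(x')Ax'=DE(x')Ax'=X(\Phi(x'))$. Thus $\tilde X(x')=Ax'$, and every $\tilde f_j$ is divisible by $x_2$.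

\emph{Step 2: linearizing the normal direction.} It remains to remove the terms of $\tilde f_2$ of degree one in $x_2$. Write $\tilde f_2=x_2\gamma(x')+O(x_2^2)$ with $\gamma=\sum_k\gamma_kx^k$ and $\gamma(0)=0$; here $O(x_2^a)$ denotes a holomorphic function divisible by $x_2^a$. Put
\[
G(x')=\sum_{|k|\ge1,\ k_2=0}\frac{\gamma_k}{\langle\lambda,k\rangle}\,x^k .
\]
These $k$ lie in $\mathcal N$ and have $k_2=0$, so $|\langle\lambda,k\rangle|^{-1}\le(e|k|)^{C_0}$ by \eqref{eq:star}, and $G$ converges. It satisfies $G(0)=0$ and $DG(x')Ax'=\gamma(x')$. Let $\eta=x_2e^{-G(x')}$. Along solutions of $\dot x=\tilde X(x)$ we have $\dot x'=Ax'+O(x_2)$, hence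
\[
\dot\eta=e^{-G}\bigl(\dot x_2-x_2\,DG(x')\,\dot x'\bigr)=e^{-G}\bigl(\lambda_2x_2+x_2\gamma-x_2\gamma+O(x_2^2)\bigr)=\lambda_2\eta+O(\eta^2).
\]
For $j\ne2$ we have $\dot x_j=\lambda_jx_j+O(\eta)$. The change $\Theta(x)=(x_1,x_2e^{-G(x')},x_3,\dots,x_n)$ is tangent to the identity, so it takes $\tilde X$ to a field with linear part $A$ whose nonlinear part, again called $f$, satisfies \eqref{eq:normal}.

\emph{Step 3: the normalized field.} Let $I=\{1,\dots,n\}$ and let $x+u$ be the linearizing transformation of the field obtained in Step 2. Take a tree from Lemma~\ref{lem:tree} and put $s_v=|\sigma_v|\ge1$ and $w_v=(\sigma_v)_2$, which is at least $1$ by \eqref{eq:normal}; use one color. By Lemma~\ref{lem:tree}(ii), $S_v=|\mu_v|$ and $W_v=(\mu_v)_2\ge1$, so (H1) follows from the second line of \eqref{eq:star}. For a proper descendant $v'$ of $v$, the vector $\nu=\mu_v-\mu_{v'}\in\mathcal N$ has $|\nu|=S_v-S_{v'}$ and $\nu_2=W_v-W_{v'}\ge w_v\ge1$. By Lemma~\ref{lem:tree}(iii) and \eqref{eq:star},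
\[
\min(h_v,h_{v'})\le\log2+C_0\Bigl(\frac{|\nu|}{\nu_2}+\log(e\nu_2)\Bigr)\le H(Z_v-Z_{v'}),
\]
because the bracket is at least $1$. Proposition~\ref{prop:tree} gives $\log\delta(k,j)\le26\,C(|k|+k_2)\le52\,C|k|$, and $u$ converges by Lemma~\ref{lem:major}.

The map $\Phi\circ\Theta^{-1}\circ(x+u)$ is analytic, tangent to the identity, and solves \eqref{eq:conj} for the original field $X$. By uniqueness of the formal solution it equals $U$.
\end{proof}

\begin{remark}
Some strong bound on the divisors with $\nu_2=0$ cannot be avoided. If $X'$ is a field in the variables $x_1,x_3,\dots,x_n$ with linearizing transformation $U'$, then $X'(x')+\lambda_2x_2e_2$ has linearizing transformation $U'(x')+x_2e_2$. So for $n=3$ the conclusion of Theorem~\ref{thm:crit} forces $(\lambda_1,\lambda_3)$ to satisfy the Brjuno condition, by Theorem~\ref{thm:two}.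
\end{remark}

\section{Non-Brjuno vectors that satisfy (\ensuremath{\star})}\label{sec:vectors}

Three coordinates are needed. Indeed, let $n=2$ and $\lambda_1/\lambda_2=-\alpha<0$. If $\nu_2\ge1$ and $|\langle\lambda,\nu\rangle|=|\lambda_2|\,|\nu_2-\alpha\nu_1|\le|\lambda_2|$, then $\alpha\nu_1\le2\nu_2$, so $|\nu|/\nu_2\le1+2/\alpha$. The inequalities in \eqref{eq:star} then amount to a polynomial lower bound for all divisors, which implies \eqref{eq:brjuno}.

For $n=3$ we take $\lambda=(\sqrt2,\beta,-1)$. The divisors with $\nu_2=0$ are then controlled by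
\begin{equation}\label{eq:liou}
|a\sqrt2-c|\ge\frac1{2(|a|+|c|)}\qquad\bigl((a,c)\in\mathbb Z^2\setminus\{0\}\bigr),
\end{equation}
which holds because $|a\sqrt2-c|\,|a\sqrt2+c|=|2a^2-c^2|\ge1$. We choose $\beta$ so that $q_i\sqrt2+\beta-p_i$ is exponentially small in $q_i$ along a sequence of positive integers $p_i,q_i$. The costs of these divisors are then bounded above and below: bounded above to satisfy \eqref{eq:star}, bounded below to violate \eqref{eq:brjuno}. The powers of a unit of $\mathbb Z[\sqrt2]$ supply small numbers $P-Q\sqrt2$ of known size, and $\beta$ is a lacunary sum of them.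

\subsection{The number $\beta$}

Let $\theta=3-2\sqrt2$, so $\theta^{-1}=3+2\sqrt2$ and $1.7<\log\frac1\theta<2$. For $m\ge1$ write $\theta^{-m}=P_m+Q_m\sqrt2$ with integers $P_m,Q_m$; conjugation gives $\theta^m=P_m-Q_m\sqrt2$. From $(P_1,Q_1)=(3,2)$, $P_{m+1}=3P_m+4Q_m$ and $Q_{m+1}=2P_m+3Q_m$ we get $P_m>0$ and $Q_m>m$. Also $Q_m<\frac12\theta^{-m}$, since $2\sqrt2\,Q_m=\theta^{-m}-\theta^m$, and $P_m=\sqrt2\,Q_m+\theta^m\le2Q_m$, since $Q_m\ge2$.

Fix an integer $b\ge1$. Put $n_1=1$ and, for $i\ge1$,
\[
q_i=\sum_{h\le i}Q_{n_h},\qquad p_i=\sum_{h\le i}P_{n_h},\qquad n_{i+1}=b\,q_i,\qquad\beta=\sum_{h\ge1}\theta^{n_h}.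
\]
For $b=1$ we have $\theta^2=17-12\sqrt2$, so $(q_1,p_1)=(2,3)$, $(q_2,p_2)=(14,20)$ and $\beta=\theta+\theta^2+\theta^{14}+\cdots$. In general $n_{i+1}\ge q_i\ge Q_{n_i}>n_i$, so $(n_i)$ is strictly increasing and $q_i\to\infty$. Let
\[
\varepsilon_i=q_i\sqrt2+\beta-p_i=\sum_{h>i}\theta^{n_h}.
\]
Since $\frac1{1-\theta}\le2$, geometric series give $\varepsilon_i\le2\theta^{n_{i+1}}$ and $q_{i+1}\le\frac12\sum_{h\le i+1}\theta^{-n_h}\le\theta^{-n_{i+1}}$. Thus
\begin{equation}\label{eq:basic}
\theta^{bq_i}\le\varepsilon_i\le2\theta^{bq_i},\qquad p_i\le2q_i,\qquad q_{i+1}\le\theta^{-bq_i},\qquad q_1=2 .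
\end{equation}
The next lemma says that the multiples of the vectors $(q_i,1,p_i)$ are the only source of divisors that are smaller than polynomial.

\begin{lemma}\label{lem:arith}
Let $(a,d,c)\in\mathbb Z^3$ with $d\ge1$, and put $L=|a|+|c|+d$ and $\Delta=a\sqrt2+d\beta-c$. Then either $(a,c)=(dq_i,dp_i)$ for some $i$ and $\Delta=d\varepsilon_i\ge\theta^{ba/d}$, or $|\Delta|\ge\frac1{16}e^{-8b}L^{-4b-1}$.
\end{lemma}

\begin{proof}
For every $i$,
\[
\Delta=(a-dq_i)\sqrt2-(c-dp_i)+d\varepsilon_i .
\]
We choose $i$ so that $q_i$ exceeds a multiple of $\log L$, which makes $d\varepsilon_i$ negligible against the bound \eqref{eq:liou}, while $q_{i-1}$ does not, which keeps $q_i$ polynomial in $L$. Let $\tau=4+2\log L$ and let $i$ be least with $q_i\ge\tau$. Since $q_1=2<\tau$, we have $i\ge2$, and \eqref{eq:basic} gives $q_i\le\theta^{-bq_{i-1}}\le e^{2b\tau}=e^{8b}L^{4b}$. Using $1+3q_i\le6e^{q_i/2}$ we get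
\[
8L^2(1+3q_i)\,\theta^{bq_i}\le48L^2e^{q_i/2-1.7q_i}\le48L^2e^{-\tau}=48e^{-4}\le1 ,
\]
so $d\varepsilon_i\le2L\theta^{bq_i}\le\frac1{4L(1+3q_i)}$. If $(a,c)\ne(dq_i,dp_i)$, then $|a-dq_i|+|c-dp_i|\le L(1+3q_i)$ and \eqref{eq:liou} give $|(a-dq_i)\sqrt2-(c-dp_i)|\ge\frac1{2L(1+3q_i)}$. Hence
\[
|\Delta|\ge\frac1{4L(1+3q_i)}\ge\frac1{16Lq_i}\ge\frac1{16}e^{-8b}L^{-4b-1}.
\]
If $(a,c)=(dq_i,dp_i)$, then $\Delta=d\varepsilon_i\ge\theta^{bq_i}=\theta^{ba/d}$.
\end{proof}

\subsection{The vectors}

For $n\ge3$ let
\begin{equation}\label{eq:vector}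
\lambda=\bigl(\sqrt2,\ \beta,\ -1,\ \mathrm i\,t_4,\dots,\mathrm i\,t_n\bigr),\qquad t_l=1+\frac l{2n}\in\bigl(1,\tfrac32\bigr].
\end{equation}
The entries $\mathrm i\,t_l$ are chosen to create no small divisors.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
\emph{Condition \eqref{eq:star} holds.} Let $\nu\in\mathcal N$ and $\Delta=\langle\lambda,\nu\rangle$.

Suppose first that $(\nu_4,\dots,\nu_n)\ne0$; note $\operatorname{Im}\Delta=\sum_{l\ge4}\nu_lt_l$. If no $\nu_l$ with $l\ge4$ is negative, then $\operatorname{Im}\Delta\ge1$. Otherwise $\nu_{l_0}=-1$ for one $l_0\ge4$, and the other $\nu_l$, $l\ge4$, are non-negative with sum $\Pi$. If $\Pi=0$, then $|\operatorname{Im}\Delta|=t_{l_0}\ge1$. If $\Pi=1$, then $|\operatorname{Im}\Delta|=|t_l-t_{l_0}|\ge\frac1{2n}$ for some $l\ne l_0$. If $\Pi\ge2$, then $\operatorname{Im}\Delta\ge2-\frac32$. So $|\Delta|\ge\frac1{2n}$, and both right sides of \eqref{eq:star} are at least $C_0$; it suffices that $C_0\ge\log(2n)$.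

Now let $\nu=(a,d,c,0,\dots,0)$. Then $\Delta=a\sqrt2+d\beta-c$ and $L:=|a|+|d|+|c|\le|\nu|+2\le3|\nu|$. Let $C_b\ge 2b$ be such that $\log\bigl(16e^{8b}(3N)^{4b+1}\bigr)\le C_b(1+\log N)$ for all $N\ge1$.
\begin{itemize}
\item $d=0$. Then $(a,c)\ne0$, and \eqref{eq:liou} gives $|\Delta|\ge\frac1{6|\nu|}$, so $\log^+\frac1{|\Delta|}\le C_b(1+\log|\nu|)$.
\item $d=-1$. Then $a,c\ge0$. Apply Lemma~\ref{lem:arith} to $-\Delta=(-a)\sqrt2+\beta-(-c)$. The first alternative is impossible since $-a\le0<q_i$. The second gives $\log^+\frac1{|\Delta|}\le C_b(1+\log|\nu|)$.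
\item $d\ge1$. In the first alternative of Lemma~\ref{lem:arith} we have $0<a\le|\nu|$ and $\log\frac1{|\Delta|}\le2b\,\frac ad\le C_b\frac{|\nu|}d$. In the second, $\log^+\frac1{|\Delta|}\le C_b(1+\log|\nu|)\le C_b\bigl(1+\log d+\frac{|\nu|}d\bigr)$, because $\log y\le y$ for $y=|\nu|/d$.
\end{itemize}
In all cases $\Delta\ne0$, and \eqref{eq:star} holds with $C_0=\max(C_b,\log(2n))$. Theorem~\ref{thm:crit} gives the convergence statement.

\emph{The Brjuno condition fails.} Take $k=(q_i+1,1,p_i,0,\dots,0)$ and $j=1$. Then $\langle\lambda,k\rangle-\lambda_1=\varepsilon_i$ and $N_i:=|k|=q_i+p_i+2\le4q_i$. Hence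
\begin{equation}\label{eq:omega}
\log\frac1{\omega(m)}\ge\log\frac1{2\theta^{bq_i}}\ge1.7\,b\,q_i-\log2>0\qquad(m\ge N_i).
\end{equation}
Let $2^{\kappa_i-1}<N_i\le2^{\kappa_i}$, so that $2^{\kappa_i}<8q_i$. Since $q_i\ge2$,
\[
2^{-\kappa_i}\log\frac1{\omega(2^{\kappa_i})}\ge\frac{1.7\,b\,q_i-\log2}{8q_i}\ge\frac{1.7}8-\frac{\log2}{16}\ge\frac1{10}.
\]
As $\kappa_i\to\infty$, the terms of the series \eqref{eq:brjuno} do not tend to $0$, and the series diverges.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rate}(b)]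
Take $\lambda$ as in \eqref{eq:vector} with $b\ge4K$; Theorem~\ref{thm:counter} gives convergence. If $\nu=k-e_j$ with $|k|\le m$, then $|\nu|\le m$ and $\nu_2\le m$, so both right sides of \eqref{eq:star} are at most $3C_0m$. Hence $\log\frac1{\omega(m)}\le3C_0m$ and the upper limit is finite. By \eqref{eq:omega},
\[
\frac1{N_i}\log\frac1{\omega(N_i)}\ge\frac{1.7\,b\,q_i-\log2}{4q_i}\ge\frac{1.7\,b}4-\frac{\log2}8\ge\frac b4\ge K ,
\]
and $N_i\to\infty$.
\end{proof}

\section{Dimension two}\label{sec:two}

We reduce Theorem~\ref{thm:two} to a statement on germs of maps in one variable. A planar field with $\lambda_1/\lambda_2=\rho<0$ and an invariant axis has a return map around that axis with multiplier $e^{2\pi\mathrm i\rho}$, and this map is linearizable if the field is. So we need a non-linearizable germ with this multiplier, and a field whose return map it is.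

\subsection{Arithmetic}

For $\rho\in\mathbb R\setminus\mathbb Q$ let $1=q_0\le q_1<q_2<\cdots$ be the denominators of the convergents of its continued fraction, and let $\|\cdot\|$ be the distance to $\mathbb Z$. We use two standard facts: $q_{s+1}\ge q_s+q_{s-1}$, so that $\sum_s1/q_s<\infty$, and
\begin{equation}\label{eq:cf}
\|a\rho\|\ge\|q_s\rho\|>\frac1{2q_{s+1}}\qquad(s\ge1,\ 1\le a<q_{s+1}).
\end{equation}
The number $\rho$ is a \emph{Brjuno number} if $\sum_s\frac{\log q_{s+1}}{q_s}<\infty$.

\begin{lemma}\label{lem:ratio}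
Let $\lambda\in\mathbb C^2$ be non-resonant and not satisfy \eqref{eq:brjuno}. Then $\lambda_2\neq0$, and $\rho=\lambda_1/\lambda_2$ is a negative irrational number that is not a Brjuno number.
\end{lemma}

\begin{proof}
If one $\lambda_i$ were $0$, then $\lambda_1+\lambda_2$ would equal the other one, a resonance. If $\rho\notin(-\infty,0)$, then $0$ is not on the segment from $\lambda_1$ to $\lambda_2$, and \eqref{eq:brjuno} holds as noted in Section~\ref{sec:intro}. So $\rho=-\alpha$ with $\alpha>0$. If $\alpha=p/q$ with positive integers $p,q$, then $(q+1)\lambda_1+p\lambda_2=\lambda_1$, a resonance. So $\rho$ is irrational.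

Let $\nu=k-e_j$ with $2\le|k|\le m$. Then $|\langle\lambda,\nu\rangle|=|\lambda_2|\,|\nu_2-\alpha\nu_1|$. If $\nu_1\in\{-1,0\}$, then $\nu_2\ge1$ and $|\nu_2-\alpha\nu_1|\ge1$. Otherwise $1\le\nu_1\le m$ and $|\nu_2-\alpha\nu_1|\ge\|\nu_1\rho\|$. By \eqref{eq:cf}, $\log\frac1{\omega(m)}\le\log q_{s+1}+c$ whenever $s\ge1$ and $m<q_{s+1}$, where $c=\log^+(2/|\lambda_2|)$. Grouping the $\kappa\ge1$ with $2^\kappa\ge q_1$ according to the $s\ge1$ with $q_s\le2^\kappa<q_{s+1}$, and using $\sum_{2^\kappa\ge q_s}2^{-\kappa}\le2/q_s$, we get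
\[
\sum_{2^\kappa\ge q_1}2^{-\kappa}\log\frac1{\omega(2^\kappa)}\le\sum_{s\ge1}\frac{2(\log q_{s+1}+c)}{q_s}.
\]
The left side is $+\infty$ and $\sum_s1/q_s<\infty$, so $\sum_s\frac{\log q_{s+1}}{q_s}=\infty$.
\end{proof}

A germ $g(z)=\Lambda z+O(z^2)$ is \emph{analytically linearizable} if $g\circ\phi(z)=\phi(\Lambda z)$ for a germ of biholomorphism $\phi$ fixing $0$. The one external theorem we use is the following.

\begin{theorem}[Yoccoz \cite{yoccoz}]\label{thm:yoccoz}
If $\rho\in\mathbb R\setminus\mathbb Q$ is not a Brjuno number, then $g(z)=e^{2\pi\mathrm i\rho}z+z^2$ is not analytically linearizable at $0$.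
\end{theorem}

\subsection{Realizing a germ as a holonomy}

Let $\mathbb D_r=\{y\in\mathbb C:|y|<r\}$. Consider a holomorphic field $Y=y\,\partial_y+\psi(\xi,y)\,\partial_\xi$ near $0\in\mathbb C^2$ with $\psi(0,y)=0$, so that the axis $\{\xi=0\}$ is invariant. For small $y_0>0$, an integral curve of $\mathrm iY$ in real time $s$ that starts on the line $y=y_0$ has $y=y_0e^{\mathrm is}$ and
\begin{equation}\label{eq:hol}
\frac{d\xi}{ds}=\mathrm i\,\psi(\xi,y_0e^{\mathrm is}).
\end{equation}
Since $\xi\equiv0$ is a solution, solutions with small $\xi(0)$ exist on $[0,2\pi]$, and $\mathcal H_{y_0}\colon\xi(0)\mapsto\xi(2\pi)$ is a germ of biholomorphism fixing $0$. It is the \emph{holonomy} of the separatrix $\{\xi=0\}$ along the positive loop $|y|=y_0$. For $\psi=\rho\xi$ it is $\xi\mapsto e^{2\pi\mathrm i\rho}\xi$.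

The next proposition is a special case of a theorem of P\'erez-Marco and Yoccoz \cite{pmy}; we give a proof.

\begin{proposition}\label{prop:real}
Let $\rho<0$ be irrational and let $g(z)=e^{2\pi\mathrm i\rho}z+O(z^2)$ be a holomorphic germ. There is a holomorphic field $Y=y\,\partial_y+\psi(\xi,y)\,\partial_\xi$ near $0\in\mathbb C^2$ with $\psi(0,y)=0$ and $\partial_\xi\psi(0,0)=\rho$ such that, for all small $y_0>0$, the holonomy $\mathcal H_{y_0}$ is analytically conjugate to $g$.
\end{proposition}

The idea is to prescribe a multivalued first integral. The linear field $y\,\partial_y+\rho x\,\partial_x$ has the first integral $J_0=xy^{-\rho}$, which is multiplied by $e^{-2\pi\mathrm i\rho}$, the inverse of the holonomy, when $y$ turns once around $0$. We want a first integral $J$ that is composed with the inverse of $g$ instead. A cutoff in $\arg y$ produces such a $J$, but destroys holomorphy in $y$. We restore it by a change of coordinates $x=\Xi(\xi,y)$ that solves a $\bar\partial$-equation in $y$. The difficulty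 is at $y=0$, where the cutoff is singular. It disappears because $\rho<0$ makes $J_0$ small near $y=0$, and because $g$ can be taken close to linear to high order.

We use the Cauchy transform $\mathcal Cu(y)=\frac1\pi\int_{\mathbb D_r}\frac{u(\zeta)}{y-\zeta}\,dA(\zeta)$, $y\in\mathbb D_r$, of a bounded continuous function $u$ on $\mathbb D_r$, where $dA$ is area measure. It has the following properties.
\begin{enumerate}
\item[(C1)] $\|\mathcal Cu\|_\infty\le4r\|u\|_\infty$, because $\mathbb D_r$ lies in the disc of radius $2r$ around $y$.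
\item[(C2)] $|\mathcal Cu(y)-\mathcal Cu(y')|\le c(r)\|u\|_\infty|y-y'|^{1/2}$.
\item[(C3)] If $|u(y)-u(y')|\le L|y-y'|^{1/2}$ on $\mathbb D_r$, then $\mathcal Cu$ is $C^1$ on $\mathbb D_r$, $\partial_{\bar y}\mathcal Cu=u$, and for $r'<r$ the first derivatives of $\mathcal Cu$ are bounded on $\mathbb D_{r'}$ by $c(r,r')(\|u\|_\infty+L)$.
\end{enumerate}
Properties (C2) and (C3) are textbook facts. We also use:
\begin{enumerate}
\item[(E)] A bounded function on a product of two discs that is holomorphic in the first variable and continuous in the second is jointly continuous. (By the Cauchy estimates it is locally Lipschitz in the first variable, uniformly in the second.)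
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:real}]
Put $\alpha=-\rho>0$ and $\Lambda=e^{2\pi\mathrm i\rho}$, and fix an integer $N\ge1$ with $\alpha N\ge3$.

\emph{Step 1: flattening the germ.} Conjugating $\Lambda z+\gamma z^m+O(z^{m+1})$ by $z+cz^m$ gives $\Lambda z+(\gamma+c\Lambda-c\Lambda^m)z^m+O(z^{m+1})$. Since $\rho$ is irrational, $\Lambda^m\ne\Lambda$ for $m\ge2$, and we can remove the terms of degree $2,\dots,N$ in turn. So $g$ is analytically conjugate to $F(z)=\Lambda z+O(z^{N+1})$. Let $R(z)=F^{-1}(\Lambda z)-z=z^{N+1}R_1(z)$, and choose $r_1\in(0,1)$ such that $R$ is holomorphic near $\{|z|\le r_1\}$ with $|R'|\le\frac12$ there.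

\emph{Step 2: a smooth first integral.} Let $\chi\colon\mathbb R\to[0,1]$ be $C^\infty$ with $\chi=0$ on $(-\infty,1]$ and $\chi=1$ on $[2\pi-1,\infty)$. For $|x|<r_1$ and $w$ with $\operatorname{Re}w<0$, $s=\operatorname{Im}w\in(-1,2\pi+1)$, put $y=e^w$, $y^\alpha=e^{\alpha w}$ and
\[
J_0=xy^\alpha,\qquad J(x,w)=J_0+\chi(s)R(J_0).
\]
This is defined because $|J_0|=|x||y|^\alpha<r_1$, which uses $\alpha>0$. We have $J_0(x,w+2\pi\mathrm i)=\Lambda^{-1}J_0(x,w)$. For $|s|<1$ we have $\chi(s)=0$ and $\chi(s+2\pi)=1$, so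
\begin{equation}\label{eq:mono}
J(x,w+2\pi\mathrm i)=F^{-1}\bigl(\Lambda J_0(x,w+2\pi\mathrm i)\bigr)=F^{-1}\bigl(J(x,w)\bigr)\qquad(|{\operatorname{Im}w}|<1).
\end{equation}
From $dJ=(1+\chi R'(J_0))\,dJ_0+\chi'R(J_0)\,ds$, $dJ_0=y^\alpha\bigl(dx-\rho x\frac{dy}y\bigr)$ and $ds=\frac1{2\mathrm i}\bigl(\frac{dy}y-\frac{d\bar y}{\bar y}\bigr)$ we obtain
\begin{equation}\label{eq:dJ}
dJ=y^\alpha\bigl(1+\chi R'(J_0)\bigr)\Bigl[dx-(\rho x-B)\frac{dy}y-\frac B{\bar y}\,d\bar y\Bigr],
\end{equation}
where
\[
B=\frac{\chi'(s)R(J_0)}{2\mathrm i\,y^\alpha(1+\chi(s)R'(J_0))}=\frac{\chi'(s)}{2\mathrm i}\,x^{N+1}y^{\alpha N}\,\frac{R_1(xy^\alpha)}{1+\chi(s)R'(xy^\alpha)} .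
\]
Since $\chi'$ vanishes outside $[1,2\pi-1]$, $B$ is a single-valued $C^\infty$ function $B(x,y)$ on $\{|x|<r_1,\ 0<|y|<1\}$. It is holomorphic in $x$, and $B(0,y)=0$.

Let $a=B/\bar y$ for $y\ne0$ and $a=0$ for $y=0$. The quotient $R_1(z)/(1+\chi(s)R'(z))$ and its first derivatives in $z$ and $s$ are bounded for $|z|\le r_1$. Since $|\partial_ys|=|\partial_{\bar y}s|=\frac1{2|y|}$ and $\partial_yy^\alpha=\alpha y^\alpha/y$, a derivative in $y$ or $\bar y$ costs at most a factor $|y|^{-1}$. So there is $M$ with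
\[
|a|,\ |\partial_xa|\le M|y|^{\alpha N-1}\le M|y|^2,\qquad|\partial_ya|,\ |\partial_{\bar y}a|\le M|y|^{\alpha N-2}\le M|y| .
\]
Thus $a$ is $C^1$ with bounded derivatives on the convex set $\{|x|<r_1\}\times\mathbb D_1$, hence Lipschitz. It is holomorphic in $x$, with $|a|\le M$ and $|a(x,y)-a(\tilde x,y)|\le M|x-\tilde x|$.

\emph{Step 3: solving $\Xi_{\bar y}=a(\Xi,y)$.} Substituting $x=\Xi(\xi,y)$, with $\Xi$ holomorphic in $\xi$, into \eqref{eq:dJ} produces the term $(\Xi_{\bar y}-a(\Xi,y))\,d\bar y$, which we want to vanish. Choose $r<1$ with $4rM\le r_1/4$; then also $4rM\le\frac14$. Let $\mathcal B$ be the complete metric space of continuous functions on $\mathbb D_r$ with supremum norm at most $r_1/2$. For $|\xi|<r_1/4$ the map $\Xi\mapsto\xi+\mathcal C[a(\Xi(\cdot),\cdot)]$ sends $\mathcal B$ to itself by (C1) and (C2), and it is a contraction with factor $4rM\le\frac14$. Let $\Xi(\xi,\cdot)$ be its fixed point. Fix $r'<r$ and put $\Omega=\{|\xi|<r_1/4\}\times\mathbb D_{r'}$.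
\begin{itemize}
\item \emph{Dependence on $\xi$.} The iterates starting from the constant $\xi$ are holomorphic in $\xi$ for fixed $y$: inductively, the integrand is holomorphic in $\xi$, jointly continuous by (E) away from the integrable singularity, and Morera's theorem with Fubini's theorem applies. They converge uniformly, so $\Xi$ is holomorphic in $\xi$ and jointly continuous, and so is $\Xi_\xi$ by the Cauchy formula. Since $a(0,y)=0$, uniqueness of the fixed point gives $\Xi(0,y)=0$.
\item \emph{Non-degeneracy.} Let $\eta=\|\Xi(\xi,\cdot)-\Xi(\tilde\xi,\cdot)\|_\infty$. Then $\eta\le|\xi-\tilde\xi|+\frac14\eta$, so $\eta\le\frac43|\xi-\tilde\xi|$ and $|\Xi(\xi,y)-\Xi(\tilde\xi,y)-(\xi-\tilde\xi)|\le\frac14\eta\le\frac13|\xi-\tilde\xi|$. Hence $|\Xi_\xi-1|\le\frac13$.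
\item \emph{Dependence on $y$.} By (C2), $\Xi(\xi,\cdot)$ is $\frac12$-H\"older with a constant independent of $\xi$, and so is $a(\Xi(\xi,\cdot),\cdot)$ because $a$ is Lipschitz. By (C3), $\Xi(\xi,\cdot)$ is $C^1$, satisfies $\Xi_{\bar y}=a(\Xi,y)$, and $\Xi_y,\Xi_{\bar y}$ are bounded on $\Omega$.
\item \emph{Joint regularity.} For fixed $y\in\mathbb D_{r'}$ the difference quotients of $\Xi$ in $\operatorname{Re}y$ and $\operatorname{Im}y$ are holomorphic in $\xi$, uniformly bounded by the mean value inequality, and pointwise convergent. By Montel's theorem the limits are holomorphic in $\xi$. By (E), $\Xi_y$ and $\Xi_{\bar y}$ are jointly continuous. So $\Xi$ is $C^1$ on $\Omega$.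
\end{itemize}

\emph{Step 4: the field.} Let $\tilde J(\xi,w)=J(\Xi(\xi,e^w),w)$ for $(\xi,e^w)\in\Omega$, $-1<\operatorname{Im}w<2\pi+1$. It is $C^1$, and by \eqref{eq:dJ}, Step 3 and $dw=dy/y$,
\[
d\tilde J=y^\alpha(1+\chi R')\Bigl[\Xi_\xi\,d\xi-\bigl(\rho\,\Xi-B(\Xi,y)-y\,\Xi_y\bigr)\,dw\Bigr].
\]
There is no $d\bar\xi$ or $d\bar w$ term, so $\tilde J$ is holomorphic, and $\tilde J_\xi\ne0$. Therefore
\[
\psi:=-\frac{\tilde J_w}{\tilde J_\xi}=\frac{\rho\,\Xi-B(\Xi,y)-y\,\Xi_y}{\Xi_\xi}
\]
is holomorphic by the first expression and a single-valued function of $(\xi,y)$ on $\Omega\cap\{y\ne0\}$ by the second. It is bounded, since $|\Xi_\xi|\ge\frac23$, so it extends holomorphically to $\Omega$ by Riemann's removable singularity theorem. From $\Xi(0,y)=0$ we get $\Xi_y(0,y)=0$ and $B(\Xi(0,y),y)=0$, so $\psi(0,y)=0$. As $y\to0$, both $B=\bar ya$ and $y\,\Xi_y$ tend to $0$, so $\psi(\xi,0)=\rho\,\Xi(\xi,0)/\Xi_\xi(\xi,0)$. Differentiating at $\xi=0$, where $\Xi(0,0)=0$, gives $\partial_\xi\psi(0,0)=\rho$.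

\emph{Step 5: the holonomy.} Let $0<y_0<r'$ and $w_0=\log y_0\in\mathbb R$. The function $z(\xi)=\tilde J(\xi,w_0)=\Xi(\xi,y_0)y_0^\alpha$ is holomorphic with $z(0)=0$ and $z'(0)\ne0$. Along a solution of \eqref{eq:hol},
\[
\frac d{ds}\tilde J(\xi(s),w_0+\mathrm is)=\mathrm i\,(\psi\tilde J_\xi+\tilde J_w)=0\qquad(0\le s\le2\pi).
\]
With \eqref{eq:mono} this gives $z(\xi(0))=\tilde J(\xi(2\pi),w_0+2\pi\mathrm i)=F^{-1}\bigl(z(\xi(2\pi))\bigr)$. Hence $z\circ\mathcal H_{y_0}=F\circ z$ near $0$, and $\mathcal H_{y_0}$ is conjugate to $F$ and so to $g$.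
\end{proof}

\subsection{A saddle with divergent linearization}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
By Lemma~\ref{lem:ratio}, $\rho=\lambda_1/\lambda_2$ is negative, irrational, and not a Brjuno number. Let $Y$ be the field of Proposition~\ref{prop:real} for $g(z)=e^{2\pi\mathrm i\rho}z+z^2$, and let $X=\lambda_2Y$ in the coordinates $(x_1,x_2)=(\xi,y)$. Since $\psi(0,y)=0$, we can write $\psi=\xi\,\psi_1(\xi,y)$ with $\psi_1$ holomorphic and $\psi_1(0,0)=\rho$. So $X=(\lambda_2x_1\psi_1(x),\lambda_2x_2)$ has linear part $\operatorname{diag}(\lambda_1,\lambda_2)$.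

Suppose that $U=(U_1,U_2)$ converges. Since $f_2=0$, equation \eqref{eq:rec0} gives $u_{k,2}=0$ for all $k$, so $U_2=x_2$. Let $\phi_0(t)=U_1(0,t)=O(t^2)$. The first component of \eqref{eq:conj} at $x=(0,t)$ reads $t\phi_0'(t)=\phi_0(t)\,\psi_1(\phi_0(t),t)$. If $\phi_0=ct^p+O(t^{p+1})$ with $c\ne0$ and $p\ge2$, the coefficients of $t^p$ give $p=\rho<0$, which is false. So $U_1(0,t)=0$.

Take $y_0>0$ so small that Proposition~\ref{prop:real} applies, that $U$ converges and \eqref{eq:conj} holds near $\{0\}\times\{|x_2|\le y_0\}$, and that $\partial_{x_1}U_1(0,y_0)\ne0$; the last is possible because $\partial_{x_1}U_1(0,0)=1$. Then $\phi(z)=U_1(z,y_0)$ is a germ of biholomorphism fixing $0$. For small $z$ the curve $x(s)=(ze^{\mathrm i\rho s},y_0e^{\mathrm is})$ stays in the domain of $U$, because $\rho$ is real, and it solves $\dot x=(\mathrm i/\lambda_2)Ax$. By \eqref{eq:conj}, $U(x(s))$ is an integral curve of $(\mathrm i/\lambda_2)X=\mathrm iY$. It starts at $(\phi(z),y_0)$ and is at $(\phi(e^{2\pi\mathrm i\rho}z),y_0)$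 for $s=2\pi$. Thus $\mathcal H_{y_0}(\phi(z))=\phi(e^{2\pi\mathrm i\rho}z)$. So $\mathcal H_{y_0}$ is analytically linearizable, and hence so is $g$, which is conjugate to it. This contradicts Theorem~\ref{thm:yoccoz}. Therefore $U$ diverges.
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Gevrey and analytic local models and normal forms for diffeomorphisms and vector fields},
\texttt{https://documentserver.uhasselt.be/\allowbreak bitstream/\allowbreak 1942/\allowbreak 21897/\allowbreak 1/\allowbreak Freek\_Verstringe\_thesis.pdf}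

\bibitem{pmy}
P\'erez-Marco and Yoccoz, Ast\'erisque 222, 1994.

\bibitem{yoccoz}
Yoccoz, \emph{Petits diviseurs en dimension 1}, Ast\'erisque 231, 1995.

\end{thebibliography}
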